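# Nested triangles with a stack on one edge: plane graphs that need grid side $\lfloor 3(n-1)/4\rfloor$

## 1. The graphs $G_{R,E}$ and a drawing of them

Everything in this talk happens on one two-parameter family of graphs. Fix integers $R\ge 1$ and $E\ge 0$. Take a central vertex $O$, put $R$ nested triangles around it, triangulate the gaps between consecutive triangles, and then pile $E$ further vertices, one on top of the other, over one and the same edge of the outermost triangle.

**Definition (the graph $G_{R,E}$).** The vertices are $O$; the vertices $A_i,B_i,C_i$ for $1\le i\le R$; and the stacked vertices $C_{R+1},\dots,C_{R+E}$. So the number of vertices is $n=3R+1+E$. The edges are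

* $OA_1,\ OB_1,\ OC_1$;
* $A_iB_i,\ B_iC_i,\ C_iA_i$ for $1\le i\le R$;
* for $1\le i<R$, the spokes $A_iA_{i+1},\ B_iB_{i+1},\ C_iC_{i+1}$ and the diagonals $A_iB_{i+1},\ A_iC_{i+1},\ C_iB_{i+1}$;
* for $R\le k<R+E$, the edges $C_{k+1}A_R,\ C_{k+1}B_R,\ C_{k+1}C_k$.

The number of edges is $3+3R+6(R-1)+3E=9R-3+3E=3n-6$.

Each stacked vertex is joined to $A_R$, to $B_R$, and to the previous vertex of the pile. So $A_R$ and $B_R$ stay on the outer face forever, while $C_R, C_{R+1},\dots$ get buried one after another.

The graph comes with an embedding, namely the one shown by the following drawing.

**Definition (the drawing $D_1$).** $O=(0,0)$, $A_i=(-i,-i)$, $B_i=(i,0)$, $C_i=(0,i)$, where the index of $C_i$ runs up to $R+E$.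

We check that $D_1$ has no crossings.

**The triangles are nested.** The points $A_i$ lie on one ray from $O$, the $B_i$ on a second, the $C_i$ on a third. The angles between consecutive rays are $90^\circ,135^\circ,135^\circ$, all less than $180^\circ$. So $O$ is interior to each triangle $A_iB_iC_i$. The point $A_i$ lies in the open segment $OA_{i+1}$, which joins an interior point of triangle $A_{i+1}B_{i+1}C_{i+1}$ to one of its corners. Hence $A_i$ is interior to that triangle, and the same holds for $B_i$ and $C_i$.

**The gaps are cut correctly.** The spokes lie on the rays. They cut the region between triangle $i$ and triangle $i+1$ into three quadrilaterals, each with vertices $pu,\,qu,\,q'v,\,p'v$ where $u,v$ span two of the rays, $0<p<q$ and $0<p'<q'$. In coordinates $su+tv$ such a quadrilateral is described by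
$$s,t\ge 0,\qquad \frac sp+\frac t{p'}\ge 1,\qquad \frac sq+\frac t{q'}\le 1 ,$$
so it is convex, and the chosen diagonal runs inside it.

**The stack fits.** For $R\le k<R+E$, the point $C_k$ lies in the open segment $OC_{k+1}$, and $O$ is interior to triangle $A_RB_RC_{k+1}$. So $C_k$ is interior to triangle $A_RB_RC_{k+1}$. The region between triangles $A_RB_RC_k$ and $A_RB_RC_{k+1}$ is the union of the triangles $A_RC_kC_{k+1}$ and $B_RC_kC_{k+1}$.

So $D_1$ is planar, all its faces are triangles, and the outer face is $A_RB_RC_{R+E}$. The $x$-coordinates run from $-R$ to $R$, the $y$-coordinates from $-R$ to $R+E$.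

## 2. The two-thirds conjecture

A **straight-line grid drawing** of a planar graph puts each vertex at a point of $\mathbb Z^2$ and draws each edge as a straight segment, with no crossings. It is *on an $a\times b$ grid* if all vertices lie at integer points of an axis-parallel rectangle of width $a$ and height $b$, measured in unit steps. Such a rectangle has $(a+1)(b+1)$ grid points; a triangle, for instance, fits on a $1\times1$ grid. The drawing $D_1$ is on a $2R\times(2R+E)$ grid.

A **plane graph** is a planar graph with a given embedding: the cyclic order of the edges around each vertex (the rotation system) is fixed, and so is the choice of outer face. A grid drawing of a plane graph must realize all of this, *including the outer face*. For example, $G_{1,1}$ is the complete graph on $O,A_1,B_1,C_1,C_2$ minus the edge $OC_2$. A drawing of the plane graph $G_{1,1}$ must have $A_1B_1C_2$ as outer triangle, $C_1$ inside it, and $O$ inside $A_1B_1C_1$. A drawing of the same abstract graph with $OA_1B_1$ outside does not count.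

A **plane triangulation** is a simple plane graph all of whose faces, the outer one included, are triangles. By Section 1, $G_{R,E}$ is one.

How large a grid does a plane graph need? De Fraysseix et al. and Schnyder showed, by two different methods, that every planar graph with $n\ge3$ vertices has a straight-line drawing on a grid of size $(2n-4)\times(n-2)$ and $(n-2)\times(n-2)$, respectively. In the other direction, de Fraysseix et al. showed that for each $n\ge 3$ some plane graph (for example, nested triangles) needs at least $\lfloor 2(n-1)/3\rfloor\times\lfloor 2(n-1)/3\rfloor$. Frati and Patrignani showed that $n^2/9+\Omega(n)$ area is necessary for any planar straight-line drawing of a nested triangles graph. The following conjecture is stated with the article "On a Class of Planar Graphs with Straight-Line Grid Drawings on Linear Area" as its source.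

**Conjecture.** Every plane graph with $n$ vertices has a grid drawing on a $\lceil 2n/3\rceil\times\lceil 2n/3\rceil$ grid.

The graphs $G_{R,E}$ refute it. The two statements we are heading for are these.

**Theorem 1.** Every grid drawing of $G_{R,E}$ on an $a\times b$ grid satisfies
$$\min(a,b)\ge 2R\qquad\text{and}\qquad \max(a,b)\ge\min(2R+E,\;3R).$$

**Corollary 2.** For every $n\ge4$ there is a plane graph with $n$ vertices (a plane triangulation) such that every grid drawing on an $a\times b$ grid has $\max(a,b)\ge\lfloor 3(n-1)/4\rfloor$. This is larger than $\lceil 2n/3\rceil$ for $n\in\{21,24,25\}$ and for all $n\ge 27$. In particular the conjecture is false.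

Afterwards, Theorem 3 in Section 8 will show that Theorem 1 gives the exact answer for $G_{R,E}$ when $E\le 2R-1$.

## 3. What every drawing of $G_{R,E}$ has in common

A lower bound must hold for all drawings, so we need properties of $D_1$ that survive in every other drawing. We use a textbook fact: two drawings of a connected graph with the same rotation system and the same outer face are carried to each other by a homeomorphism of the plane. Consequently each cycle encloses the same vertices in both.

Take any straight-line drawing of the plane graph $G_{R,E}$, and write $T_i$ for the closed triangle $A_iB_iC_i$. It is nondegenerate, since its boundary is a simple closed curve. We compare with $D_1$. The cycle $A_1B_1C_1$ encloses $O$. The cycle $A_{i+1}B_{i+1}C_{i+1}$ encloses $A_i,B_i,C_i$; the interior of a triangle is convex, so it contains all of $T_i$. The cycle $A_RB_RC_{k+1}$ encloses $C_k$. Thus, in **every** drawing: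

* (N1) $O\in\operatorname{int}T_1$, and $T_i\subset\operatorname{int}T_{i+1}$ for $1\le i<R$;
* (N2) $C_k$ is interior to the triangle $A_RB_RC_{k+1}$, for $R\le k<R+E$.

The proof of Theorem 1 uses only (N1), (N2) and the fact that vertices are grid points.

Two cases by hand.

*$G_{1,0}$, four vertices.* Here $O$ is a grid point interior to the triangle $A_1B_1C_1$. Its $x$-coordinate lies strictly between the smallest and largest $x$-coordinate of the triangle, and all three numbers are integers, so the width is at least $2$. In the same way the height is at least $2$. The drawing $D_1$ attains $2\times 2$.

*$G_{1,1}$, five vertices.* We claim that a $2\times2$ grid is not enough. Suppose it were. By the previous case the bounding box of $T_1$ is the whole $2\times2$ square, and $O$ is its center. If $A_1,B_1$ were opposite corners of the square, then $O$ would lie on the segment $A_1B_1$, not in the interior of $T_1$. So they are not opposite corners, and then some side of the square contains neither $A_1$ nor $B_1$. (If all four sides contained $A_1$ or $B_1$, then one of the two would be on the left and the other on the right, and one on the top and the other on the bottom, making them opposite corners.) That side must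 contain $C_1$, which therefore lies strictly further out in that direction than $A_1$ and $B_1$. But $C_1$ is interior to $A_1B_1C_2$, so $C_2$ is still further out, outside the square. This is a contradiction. So side $3$ is needed, and $D_1$ gives $2\times3$.

The second case already contains the dichotomy of the proof: either $A$ and $B$ are opposite corners of the box, which costs something, or the stack sticks out.

## 4. Counting layers gives two thirds and no more

We now extend the first hand computation to all $R$, in all integer directions at once. For $u\in\mathbb Z^2\setminus\{0\}$ and a compact set $K\subset\mathbb R^2$ put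
$$h_u(K)=\max_{p\in K}u\cdot p .$$
With $e_1=(1,0)$ and $e_2=(0,1)$, the number $h_{e_1}(K)$ is the largest $x$-coordinate on $K$, $-h_{-e_1}(K)$ is the smallest, and $h_{e_1}(K)+h_{-e_1}(K)$ is the width of the bounding box. For the triangle $K$ with corners $(0,0),(3,3),(0,3)$ and $u=(1,-1)$, the values of $u$ at the corners are $0,0,-3$, so $h_u(K)=0$.

**Lemma (each layer costs one in every direction).** In every grid drawing of $G_{R,E}$,
$$h_u(T_R)\ \ge\ u\cdot O+R\qquad\text{for all }u\in\mathbb Z^2\setminus\{0\}. \tag{1}$$

*Proof.* At an interior point $p$ of a triangle, $u\cdot p$ is strictly smaller than the maximum of $u$ over the triangle, because $p+\varepsilon u$ is still in the triangle for small $\varepsilon>0$ and has the larger value $u\cdot p+\varepsilon|u|^2$. So (N1) gives $h_u(T_1)>u\cdot O$ and $h_u(T_{i+1})>h_u(T_i)$. The maximum of a linear function over a triangle is attained at a corner, corners are grid points and $u$ is an integer vector, so all these numbers are integers. Each strict inequality is therefore a gain of at least $1$: $h_u(T_1)\ge u\cdot O+1$ and $h_u(T_{i+1})\ge h_u(T_i)+1$. Adding up the $R$ gains gives (1). $\square$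

Using (1) for $u$ and $-u$ and adding,
$$h_u(T_R)+h_{-u}(T_R)\ge 2R\qquad\text{for all }u\in\mathbb Z^2\setminus\{0\}. \tag{2}$$
For $u=e_1$ and $u=e_2$ this says that the bounding box of $T_R$ has width and height at least $2R$. So every drawing of $G_{R,E}$ has $\min(a,b)\ge 2R$, which is the first half of Theorem 1.

Nested triangles alone, that is $E=0$ and $n=3R+1$, thus need side $2R=2(n-1)/3$. This approach cannot be pushed further on these graphs, since $D_1$ with $E=0$ lives on exactly a $2R\times2R$ grid. Three vertices buy two units of side, and the conjectured constant $2/3$ is just this rate. To beat it we must find vertices that buy more.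

## 5. The stack and its escape into a corner

In $D_1$ every stacked vertex buys a full unit of height: one vertex, one unit. If this were forced in every drawing, we would get the bound $2R+E$, and already $R=1$ would give side $2+E=n-2$. So the first guess is that every drawing of $G_{R,E}$ has a side of length at least $2R+E$.

The guess is wrong, and it is worth seeing exactly why. Take $R=2$, $E=3$, so $2R+E=7$, and consider
$$O=(0,0),\quad A_1=(-1,-1),\ B_1=(2,1),\ C_1=(0,1),\quad A_2=(-2,-2),\ B_2=(4,2),\ C_2=(-1,1),$$
$$C_3=(-1,2),\quad C_4=(-1,3),\quad C_5=(-1,4).$$
All points lie in the square $[-2,4]\times[-2,4]$ of side $6$. This is the case $R=2$, $E=3$ of the drawing $D_2$ that is proved valid in Section 8, so $6<7$ suffices. Look at $T_2$. Its bounding box is $[-2,4]\times[-2,2]$, and $A_2,B_2$ are opposite corners of it. The vertex $C_2=(-1,1)$ touches no side of the box, and the next stacked vertex $C_3=(-1,2)$ still lies in the box: it costs nothing. With $[p,q,r]=\det(q-p,\,r-p)$ we have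
$$[C_3,A_2,C_2]=1,\qquad [B_2,C_3,C_2]=5,\qquad [A_2,B_2,C_2]=14,$$
all positive, so $C_2$ is indeed interior to $A_2B_2C_3$.

So the argument "the stack pushes outward" stops working exactly when $C_R$ is not strictly extreme in any of the four axis directions, compared with $A_R$ and $B_R$. Then each side of the bounding box of $T_R$ is touched by $A_R$ or $B_R$, and these two must be opposite corners.

In that situation, $T_R$ is confined to one half of its bounding box, cut along a diagonal. A half box is a bad place for $R$ nested triangles. For $R=1$ and a square box, let $O=(x,y)$ be a grid point interior to the triangle with corners $(0,0),(s,s),(0,s)$. Then $x\ge1$, $y\le s-1$ and $x\le y-1$, hence $1\le x\le y-1\le s-2$ and $s\ge 3$: one more than the $2$ that the axis directions give. The three inequalities use the directions $-e_1$, $e_2$ and $(1,-1)$. The last of these was not used in Section 4, although (1) holds for it too. With $R$ layers each inequality is strengthened from $1$ to $R$, and we should expect side at least $3R$.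

So no drawing escapes: either the stack pays $E$, or the nested triangles pay a third $R$.

## 6. Proof of Theorem 1

We fix a grid drawing of $G_{R,E}$ on an $a\times b$ grid. The bound $\min(a,b)\ge 2R$ was proved in Section 4. Write $A=A_R$, $B=B_R$, $C=C_R$, and let $w,h$ be the width and height of the bounding box of $T_R$. By (2), $w,h\ge 2R>0$.

**Case 1: for some $u\in\{\pm e_1,\pm e_2\}$ we have $u\cdot C>\max(u\cdot A,u\cdot B)$.** The aim is to show that the stack sticks out by $E$ in direction $u$. We claim
$$u\cdot C_{R+k}\ge u\cdot C+k\qquad(0\le k\le E). \tag{3}$$
For $k=0$ this is an equality. Suppose (3) holds for some $k<E$. By (N2), $C_{R+k}$ is interior to the triangle $A\,B\,C_{R+k+1}$, so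
$$u\cdot C_{R+k}<\max(u\cdot A,\ u\cdot B,\ u\cdot C_{R+k+1}).$$
By the induction hypothesis and the case assumption, $u\cdot C_{R+k}\ge u\cdot C>\max(u\cdot A,u\cdot B)$. So the maximum on the right is not attained by $A$ or $B$, and $u\cdot C_{R+k}<u\cdot C_{R+k+1}$. Both numbers are integers, so $u\cdot C_{R+k+1}\ge u\cdot C_{R+k}+1\ge u\cdot C+k+1$. This proves (3).

Now $u\cdot C=h_u(T_R)$, because $C$ is the extreme corner of $T_R$ in direction $u$. The drawing contains $C_{R+E}$, with $u$-value at least $h_u(T_R)+E$, and a corner of $T_R$ with $u$-value $-h_{-u}(T_R)$. The extent of the drawing along the axis of $u$ is therefore at least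
$$h_u(T_R)+E+h_{-u}(T_R)\ \ge\ 2R+E$$
by (2). Since $u$ is an axis direction, this extent is at most $\max(a,b)$. So $\max(a,b)\ge 2R+E$ in Case 1.

**Case 2: for all four $u\in\{\pm e_1,\pm e_2\}$ we have $u\cdot C\le\max(u\cdot A,u\cdot B)$.** We show $\max(w,h)\ge3R$, in three steps.

**Step 2a: $A$ and $B$ are opposite corners of the box.** This step locates $A$ and $B$. For each axis direction $u$, the maximum of $u$ over $T_R$ is attained at $A$ or $B$. So each of the four sides of the box contains $A$ or $B$. Since $w>0$, no point is on both the left and the right side, so one of $A,B$ is on the left and the other on the right. Since $h>0$, likewise one of them is on the bottom and the other on the top. Hence they are opposite corners.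

**Step 2b: normalization.** This step reduces to one picture. Translate by an integer vector and, if needed, reflect in an axis and exchange the names $A$ and $B$, so that $A=(0,0)$ and $B=(w,h)$. The point $C$ is not on the line $AB$. If it lies below that line, apply the half-turn $(x,y)\mapsto(w-x,h-y)$, which exchanges the two corners and puts $C$ above the line, and exchange the names $A,B$ again. All these maps preserve the grid and the set $\{w,h\}$. They also preserve (1): their linear parts permute the vectors of $\mathbb Z^2\setminus\{0\}$ and preserve dot products, and translations add the same constant to both sides, so (1) for all $u$ before the map is (1) for all $u$ after it. Exchanging names does not matter, as (1) involves only the set $T_R$ and the point $O$. From now on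
$$A=(0,0),\qquad B=(w,h),\qquad C\text{ in the box, above the line }AB .$$

**Step 2c: three directions.** This step bounds $O$ from three sides. The triangle $T_R$ is contained in the half box with corners $(0,0),(w,h),(0,h)$. At these corners $u=(1,-1)$ takes the values $0$, $w-h$, $-h$, so
$$h_{(1,-1)}(T_R)\le\max(0,\,w-h).$$
Let $O=(x_0,y_0)$. Inequality (1) with $u=(1,-1)$ gives
$$x_0-y_0\le\max(0,\,w-h)-R. \tag{4}$$
Inequality (1) with $u=-e_1$ reads $0=h_{-e_1}(T_R)\ge -x_0+R$, so $x_0\ge R$. With $u=e_2$ it reads $h=h_{e_2}(T_R)\ge y_0+R$, so $y_0\le h-R$. Subtracting,
$$x_0-y_0\ge 2R-h. \tag{5}$$
From (4) and (5), $2R-h\le\max(0,w-h)-R$, that is,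
$$3R\ \le\ h+\max(0,w-h)\ =\ \max(w,h)\ \le\ \max(a,b).$$

In Case 1 we have $\max(a,b)\ge 2R+E$, in Case 2 we have $\max(a,b)\ge3R$. So always $\max(a,b)\ge\min(2R+E,3R)$. $\blacksquare$

## 7. Choosing $R$ and $E$: proof of Corollary 2

Let $m=n-1=3R+E$. Then $2R+E=m-R$, so the bound of Theorem 1 is $\min(m-R,3R)$. One term decreases in $R$ and the other increases; they balance at $R=m/4$, with common value $3m/4$. It remains to take care of integer parts. Since $n\ge4$, we have $m\ge3$.

**The choice for $m\ne5$.** Put $R=\lceil m/4\rceil$ and $E=m-3R$. We need $E\ge0$, i.e. $3R\le m$. For $m\ge9$,
$$3R\le\frac{3(m+3)}4\le m ,$$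
the last inequality being $3m+9\le 4m$. For $m=3,4,6,7,8$ the values of $3R$ are $3,3,6,6,6$, all at most $m$. So $G_{R,E}$ exists and has $m+1=n$ vertices. Moreover
$$2R+E=m-\lceil m/4\rceil=\lfloor 3m/4\rfloor,\qquad 3R\ge 3m/4\ge\lfloor 3m/4\rfloor ,$$
so Theorem 1 gives $\max(a,b)\ge\lfloor 3m/4\rfloor$.

**The choice for $m=5$.** Here $\lceil 5/4\rceil=2$ and $3R=6>5$, so the formula fails. Take $R=1$, $E=2$ instead: the bound is $\min(4,3)=3=\lfloor 15/4\rfloor$.

**Comparison with $\lceil 2n/3\rceil$.** For integers, rounding down a quarter loses at most $3/4$ and rounding up a third gains at most $2/3$. So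
$$\Big\lfloor\frac{3(n-1)}4\Big\rfloor\ge\frac{3n-6}4,\qquad \Big\lceil\frac{2n}3\Big\rceil\le\frac{2n+2}3 .$$
The first is strictly larger than the second as soon as $3(3n-6)>4(2n+2)$, i.e. $n>26$. For $n=21,24,25$ direct evaluation gives $15>14$, $17>16$, $18>17$. $\blacksquare$

For $n=21$ the choice is $R=E=5$: the graph $G_{5,5}$ has $21$ vertices, every grid drawing of it has width or height at least $15$, and so it has no drawing on a $14\times14$ grid, which the conjecture would allow. The gap $\lfloor 3(n-1)/4\rfloor-\lceil 2n/3\rceil$ grows like $n/12$. Also, since the bound holds for every $n\ge4$, no bound of the form $cn+O(1)$ with $c<3/4$ can hold for the side of a square grid.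

## 8. Exact values, and drawings with $A_R,B_R$ in opposite corners

Could a better analysis of the same graphs give more? For $E\le 2R-1$ it could not.

**Theorem 3.** Let $s(G)$ be the least $s$ such that the plane graph $G$ has a grid drawing on an $s\times s$ grid. Then
$$s(G_{R,E})=\min(2R+E,3R)=\begin{cases}2R+E,&0\le E\le R,\\ 3R,& R\le E\le 2R-1.\end{cases}$$
For $0\le E\le R$ the rectangle bound is also attained exactly: $G_{R,E}$ has a drawing on a $2R\times(2R+E)$ grid, and every drawing has shorter side $\ge 2R$ and longer side $\ge 2R+E$.

The lower bounds are Theorem 1. For $0\le E\le R$, the drawing $D_1$ is on a $2R\times(2R+E)$ grid, hence also fits on a square grid of side $2R+E$. What is left is a drawing on a $3R\times3R$ grid for $R\le E\le2R-1$. Case 2 of the proof says what it should look like: $A_R$ and $B_R$ in opposite corners of the box of $T_R$, with the stack growing in the free corner.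

**Definition (the drawing $D_2$).** $O=(0,0)$; $A_i=(-i,-i)$, $B_i=(2i,i)$, $C_i=(1-i,1)$ for $1\le i\le R$; and $C_{R+j}=(1-R,1+j)$ for $1\le j\le E$.

All points lie in $[-R,2R]\times[-R,2R]$, since $1+E\le 2R$. So the grid has side $3R$. We must show that $D_2$ has no crossings and realizes the embedding. Rather than compare pairs of edges, we check only that no triangular face has been flipped. This suffices, by the following lemma. We write $[p,q,r]=\det(q-p,r-p)$ and call $(p,q,r)$ *positive* if $[p,q,r]>0$, i.e. if $p,q,r$ are the corners of a nondegenerate triangle in counterclockwise order. For instance $[(0,0),(1,0),(0,1)]=1$.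

**Lemma 4.** Suppose the vertices of a plane triangulation are placed in the plane so that the outer triangle and every inner facial triangle, listed counterclockwise in the given embedding, are positive. Then the straight-line drawing is planar and realizes the embedding, outer face included.

*Proof.* Faces below are inner faces, realized as the triangles spanned by the placed vertices. A priori these triangles might overlap.

**Step 1: open faces are pairwise disjoint, and closed faces tile the outer triangle.** Recall the winding number of a closed polygon around a point $z$ off it: it is $\frac1{2\pi}$ times the sum, over the directed sides $p\to q$, of the signed angle in $(-\pi,\pi)$ under which $z$ sees the side. Reversing a side changes the sign of its term, and for a positive triangle the winding number is $1$ inside and $0$ outside. Let $z$ be a point on no edge. Add the winding numbers around $z$ of all faces, each traversed counterclockwise. An interior edge is traversed twice, in opposite directions, and cancels. An outer edge is traversed once, in the direction of the counterclockwise outer triangle. So the sum equals the winding number of the outer triangle. Since every face is positive, the sum is also the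 number of open faces containing $z$. Hence a point $z$ off all edges lies in exactly one open face if it is inside the outer triangle, and in none if it is outside.

If two open faces met, they would meet in a nonempty open set, which contains points off the finitely many edges; such a point would be in two open faces, a contradiction. If an open face contained a point outside the closed outer triangle, it would also contain such a point off all edges, again a contradiction; so closed faces lie in the closed outer triangle. Finally, the union of the closed faces is a closed set containing all points of the open outer triangle off the edges, and these are dense, so the closed faces cover the outer triangle.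

**Step 2: no edge meets the relative interior of another edge.** Let $z$ be in the relative interior of the edge $e=pq$ and suppose $z$ also lies on an edge $e'\ne e$. If $e$ is interior, one face at $e$ has $p\to q$ in its counterclockwise boundary and lies to the left of $e$, the other has $q\to p$ and lies to the right. So in a small disc around $z$ each open half-disc bounded by $e$ is contained in an open face incident to $e$. If $e$ is an outer edge, directed so that the outer triangle is to its left, then the left half-disc is contained in the open face incident to $e$, and the right half-disc is outside the outer triangle.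

Let $f'$ be a face incident to $e'$. As $z\in e'\subset\overline{f'}$, there are points of the open triangle $f'$ arbitrarily near $z$, and we can choose one off the line of $e$. It lies in the outer triangle by Step 1, so it lies in one of the half-discs contained in an open face $f$ incident to $e$. By Step 1, $f=f'$. So $e$ and $e'$ are two different sides of one nondegenerate triangle, and such sides meet only in a common corner, not in the relative interior of $e$. This is a contradiction.

In particular no vertex lies in the relative interior of an edge $e$: the vertex is an endpoint of some edge $e'\neq e$, because all degrees are at least $2$.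

**Step 3: distinct vertices are at distinct points.** Let $v\ne v'$ be at the same point. They are not both outer, since the outer triangle is positive and so has distinct corners. Say $v$ is interior. Let $v_1,\dots,v_d$ be the neighbors of $v$ in counterclockwise order in the embedding, so the faces at $v$ are $(v,v_i,v_{i+1})$ with indices mod $d$. Each is positive, so turning from the direction of $v_i$ to that of $v_{i+1}$ is a counterclockwise turn by an angle in $(0,\pi)$, swept out by the face. After $d$ turns we are back at the direction of $v_1$, so the total turn is a positive multiple of $2\pi$, and every direction is swept. Hence the closed faces at $v$ cover a neighborhood of $v$. Now let $f'$ be a face at $v'$. It has interior points arbitrarily near this same point, and we can choose one that is on no edge. That point lies in an open face at $v$, which by Step 1 must be $f'$. So $f'$ has both $v$ and $v'$ as corners, at the same point, and would be degenerate, a contradiction.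

By Steps 2 and 3, two different edges can meet only at a point that is an endpoint of both, and this point is then a common vertex. So the drawing is planar.

**Step 4: rotation system and outer face.** Let $v$ be interior, with faces as in Step 3. If the total turn were $4\pi$ or more, some direction would lie in the interiors of two of the swept sectors, and two open faces would meet near $v$, contradicting Step 1. So the total turn is $2\pi$, and the neighbors appear around $v$ in the counterclockwise order $v_1,\dots,v_d$, as prescribed. Let $v$ be an outer vertex, with faces $(v,v_1,v_2),\dots,(v,v_{d-1},v_d)$, where $vv_1$ and $vv_d$ are the outer edges. Starting at the direction of $v_1$ we make positive turns. By Step 1 every sector stays inside the angle of the outer triangle at $v$, which is less than $\pi$ and begins at the direction of $v_1$. So the turning never leaves this angle, and the neighbors appear in the order $v_1,\dots,v_d$, as prescribed. Finally, the whole drawing lies in the closed outer triangle, so the outer face is the one bounded by the outer triangle. $\square$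

*Proof of Theorem 3, completed.* First we list the inner faces of $G_{R,E}$ counterclockwise, reading them off $D_1$. Counterclockwise around $O$ the three rays come in the order $A,B,C$. So the gap quadrilateral between the $A$-ray and the $B$-ray is, counterclockwise, $A_{i+1}B_{i+1}B_iA_i$, and its diagonal $A_iB_{i+1}$ cuts it into $(A_{i+1},B_{i+1},A_i)$ and $(A_i,B_{i+1},B_i)$. The quadrilateral $B_{i+1}C_{i+1}C_iB_i$ with diagonal $C_iB_{i+1}$ gives $(B_{i+1},C_{i+1},C_i)$ and $(B_{i+1},C_i,B_i)$. The quadrilateral $C_{i+1}A_{i+1}A_iC_i$ with diagonal $A_iC_{i+1}$ gives $(C_{i+1},A_{i+1},A_i)$ and $(C_{i+1},A_i,C_i)$. In the center there are $(O,A_1,B_1)$, $(O,B_1,C_1)$, $(O,C_1,A_1)$. In the stack, for $R\le k<R+E$, there are $(C_{k+1},A_R,C_k)$ and $(B_R,C_{k+1},C_k)$; in $D_1$ both brackets equal $R$. The outer triangle is $(A_R,B_R,C_{R+E})$. The number of inner faces is $6(R-1)+3+2E=2n-5$, as it must be for a triangulation.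

Next we evaluate the brackets in $D_2$.

**The gaps, $1\le i<R$.**

* $[A_{i+1},B_{i+1},A_i]=\det\big((3i+3,\,2i+2),(1,1)\big)=i+1$
* $[A_i,B_{i+1},B_i]=\det\big((3i+2,\,2i+1),(3i,\,2i)\big)=(6i^2+4i)-(6i^2+3i)=i$
* $[B_{i+1},C_{i+1},C_i]=\det\big((-3i-2,\,-i),(-3i-1,\,-i)\big)=(3i^2+2i)-(3i^2+i)=i$
* $[B_{i+1},C_i,B_i]=\det\big((-3i-1,\,-i),(-2,-1)\big)=(3i+1)-2i=i+1$
* $[C_{i+1},A_{i+1},A_i]=\det\big((-1,\,-i-2),(0,\,-i-1)\big)=i+1$
* $[C_{i+1},A_i,C_i]=\det\big((0,\,-i-1),(1,0)\big)=i+1$

**The center.**

* $[O,A_1,B_1]=\det\big((-1,-1),(2,1)\big)=1$
* $[O,B_1,C_1]=\det\big((2,1),(0,1)\big)=2$
* $[O,C_1,A_1]=\det\big((0,1),(-1,-1)\big)=1$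

**The stack, $k=R+j$ with $0\le j<E$.** The formula $C_{R+j}=(1-R,1+j)$ is also correct for $j=0$.

* $[C_{k+1},A_R,C_k]=\det\big((-1,\,-R-2-j),(0,-1)\big)=1$
* $[B_R,C_{k+1},C_k]=\det\big((1-3R,\,2+j-R),(1-3R,\,1+j-R)\big)=(1-3R)(-1)=3R-1$

**The outer triangle.**
$$[A_R,B_R,C_{R+E}]=\det\big((3R,2R),(1,\,R+1+E)\big)=3R(R+1+E)-2R>0 .$$

All brackets are positive. By Lemma 4, $D_2$ is a valid drawing of the plane graph $G_{R,E}$, on a $3R\times3R$ grid. $\blacksquare$

The brackets are twice the areas of the faces, so they must add up to the bracket of the outer triangle. In the example $R=2$, $E=3$ of Section 5 the gap contributes $2+1+1+2+2+2=10$, the center $1+2+1=4$, the stack $3\cdot(1+5)=18$, and the outer bracket is $6\cdot 6-4=32=10+4+18$.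

Let $S(n)$ be the smallest $s$ such that every plane graph with $n$ vertices has a grid drawing on an $s\times s$ grid. Corollary 2 and Schnyder's theorem (in its form for plane graphs, with prescribed embedding and outer face) give, for $n\ge4$,
$$\lfloor 3(n-1)/4\rfloor\ \le\ S(n)\ \le\ n-2 .$$
By Theorem 3, $3/4$ is the exact constant obtained from the graphs $G_{R,E}$ with $0\le E\le 2R-1$. The results here do not determine $S(n)$.
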